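\title{Column-restricted covering can be much harder than $0,1$-covering}

\begin{abstract}
Let $\mathcal A$ be a family of $0,1$-matrices closed under taking submatrices, and suppose that the natural linear relaxation of every covering program $\min\{c^Tx: Ax\ge b,\ x\in\{0,1\}^n\}$ with $A\in\mathcal A$ can be rounded in polynomial time with a loss of at most $\alpha$. It has been conjectured that the column-restricted programs over $\mathcal A$, in which each column is multiplied by a positive supply, then have a polynomial-time $O(\alpha)$-approximation. We show that this holds if and only if $\mathrm P=\mathrm{NP}$. We construct families $\mathcal A_L$ with $\alpha=2^{25}$ for every $L$ over which no constant approximation factor independent of $L$ is possible unless $\mathrm P=\mathrm{NP}$. The matrices hide a hypergraph vertex cover instance under a staircase of ones. We also prove an unconditional integrality gap, a polylogarithmic hardness for the union of the families, and an $O(1+\log m)$-approximation for every column-restricted program with $m$ rows.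
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{Three covering programs and a conjecture}

Let $A$ be an $m\times n$ matrix with entries in $\{0,1\}$. Its rows are elements to be covered, its columns are sets, and $c\in\mathbb Q_{\ge0}^n$ is a vector of costs. All numerical data in this paper are rational. Three programs can be built on $A$.

\begin{itemize}
\item A \emph{$0,1$-covering integer program} ($0,1$-CIP) has a demand vector $b\in\mathbb Z_{\ge0}^m$ and asks for $\min\{c^Tx: Ax\ge b,\ x\in\{0,1\}^n\}$. Row $i$ must be covered by $b_i$ different columns. The \emph{natural LP relaxation} replaces $x\in\{0,1\}^n$ by $0\le x\le1$.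
\item A \emph{column-restricted covering integer program} (CCIP) has a supply $s_j>0$ for each column and a demand $b_i\ge0$ for each row. With $A[s]$ the matrix with entries $A_{ij}s_j$, it asks for $\min\{c^Tx: A[s]x\ge b,\ x\in\{0,1\}^n\}$.
\item A \emph{priority covering integer program} (PCIP) has a priority $s_j$ for each column and a requirement $b_i$ for each row. Column $j$ \emph{covers} row $i$ if $A_{ij}=1$ and $s_j\ge b_i$, and we want a cheapest set of columns covering every row. This is the $0,1$-CIP with all demands equal to $1$ whose matrix has a $1$ exactly where column $j$ covers row $i$, and the natural LP relaxation of the PCIP is that of this $0,1$-CIP.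
\end{itemize}

In each case $A$ is the \emph{underlying matrix}, and a program is \emph{over} a family $\mathcal A$ if its underlying matrix belongs to $\mathcal A$. We write $\mathrm{OPT}$ for the integral optimum. A relaxation has \emph{integrality gap at most $\alpha$} on a class of instances if $\mathrm{OPT}$ is at most $\alpha$ times the LP value on every feasible instance of the class, and an \emph{$R$-approximation} returns on every feasible instance a feasible solution of cost at most $R\cdot\mathrm{OPT}$. An algorithm receives the matrix and the numerical data and nothing else.

Let $\mathcal A$ be a family of $0,1$-matrices that is closed under deleting rows and columns (\emph{submatrix-closed}). Consider two hypotheses, with parameters $\alpha,\beta\ge1$.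

\begin{itemize}
\item[(i)] The natural LP relaxation of every $0,1$-CIP over $\mathcal A$ has integrality gap at most $\alpha$, and an integral solution of cost at most $\alpha$ times the LP value can be found in polynomial time.
\item[(ii)] The natural LP relaxation of every PCIP over $\mathcal A$ has integrality gap at most $\beta$, and an integral solution of cost at most $\beta$ times the LP value can be found in polynomial time.
\end{itemize}

It is known that under (i) and (ii) the CCIPs over $\mathcal A$ have a polynomial-time $O(\alpha+\beta)$-approximation. The following conjecture, posed in \cite{source}, says that the term $\beta$ is superfluous.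

\medskip
\noindent\textbf{Conjecture.} \emph{There is an absolute constant $C$ such that, for every submatrix-closed family $\mathcal A$ satisfying \textup{(i)}, the CCIPs over $\mathcal A$ have a polynomial-time $C\alpha$-approximation.}

\subsection{Why one would expect it}

If all supplies equal a common value $\sigma$, a CCIP is the $0,1$-CIP with demands $\lceil b_i/\sigma\rceil$, and (i) gives an $\alpha$-approximation. In general, the columns with supply in an interval $[2^h,2^{h+1})$ form a submatrix, which belongs to $\mathcal A$, and their supplies agree up to a factor $2$. So $\alpha$ measures the difficulty of each scale of supplies taken alone. What it does not visibly measure is the interaction of scales: a column with $s_j\ge b_i$ satisfies row $i$ by itself, while columns of much smaller supply are useless for that row. The priority rule is this interaction in pure form, and $\beta$ measures it.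

There are reasons to hope that $\alpha$ controls $\beta$. For matrices with one row, $\alpha=\beta=1$. If the requirements of a PCIP take only $T$ distinct values, its integrality gap is at most $T\alpha$: the rows with requirement $b$ and the columns with priority at least $b$ form a submatrix, (i) covers these rows at cost at most $\alpha$ times the LP value, and we take the union of the $T$ solutions. The matrix of a PCIP is thus assembled from submatrices of $A$ in a rigid, nested way, and one would guess that the factor $T$ is an artifact of this crude argument. The families constructed below have bounded $\alpha$ and unbounded $\beta$.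

\subsection{Results}

Put $\alpha_0=2^{25}$.

\begin{theorem}\label{thm:main}
There are submatrix-closed families $\mathcal A_L$ $(L\ge2)$ of $0,1$-matrices such that:
\begin{itemize}
\item[(1)] every $\mathcal A_L$ satisfies \textup{(i)} with $\alpha=\alpha_0$, independent of $L$, and satisfies \textup{(ii)} with $\beta=2L+2\alpha_0$;
\item[(2)] for every constant $R$ there is an $L$ such that approximating PCIPs, and hence CCIPs, over $\mathcal A_L$ within a factor $R$ is $\mathrm{NP}$-hard.
\end{itemize}
\end{theorem}

\begin{corollary}\label{cor:iff}
The Conjecture holds if and only if $\mathrm P=\mathrm{NP}$. If $\mathrm P\ne\mathrm{NP}$, it remains false when $C\alpha$ is replaced by $f(\alpha)$ for any function $f$, even for families that also satisfy \textup{(ii)} with a finite $\beta$.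
\end{corollary}

\begin{theorem}\label{thm:supp}
Let $\mathcal A_L$ be the families of Theorem~\ref{thm:main}, as defined in Section~\ref{sec:families}.
\begin{itemize}
\item[(a)] For all $k\ge3$ and $\varepsilon>0$ there is an $L$ such that CCIP over $\mathcal A_L$ is $\mathrm{NP}$-hard (under polynomial-time Turing reductions) to approximate within $k-1-\varepsilon$.
\item[(b)] For every $k\ge2$ the natural LP relaxation of PCIP over $\mathcal A_{k^2}$ has integrality gap at least $k(1-1/k)^4\ge k-4$. So, unconditionally, $\beta$ is not bounded by any function of $\alpha$.
\item[(c)] The family $\mathcal A_\infty=\bigcup_L\mathcal A_L$ is submatrix-closed and satisfies \textup{(i)} with $\alpha=\alpha_0$. There is $\delta>0$ such that CCIP over $\mathcal A_\infty$ has no polynomial-time $(\log N)^\delta$-approximation, $N$ being the input length, unless $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{\operatorname{polylog}n})$.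
\item[(d)] Every CCIP with $m$ rows, without any assumption on the matrix, has a polynomial-time $O(1+\log m)$-approximation.
\end{itemize}
\end{theorem}

Section~\ref{sec:stair} shows that a PCIP is a CCIP and explains on a $3\times3$ matrix how priorities create an integrality gap. Section~\ref{sec:families} defines $\mathcal A_L$ and isolates the combinatorial property that makes these matrices easy, and Section~\ref{sec:rounding} turns this property into (i) and (ii). Section~\ref{sec:reduction} embeds hypergraph vertex cover into PCIP over $\mathcal A_L$; the hardness results follow in Section~\ref{sec:hardness}. Section~\ref{sec:log} proves (d) and is independent of the rest.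

\subsection{Conventions}

For a row $r$ of a $0,1$-matrix $A$, let $A_r$ be the set of columns in which it has a $1$. For a vector $y$ and a set $X$ of columns, $y(X)=\sum_{j\in X}y_j$. Logarithms written $\log$ are to base $2$. We use that linear programs are solvable in polynomial time, and we use twice the \emph{method of conditional expectations}: let $\Phi$ be a function of independent random bits $X_1,\dots,X_n$ such that $\mathbb E[\Phi\mid X_1=\xi_1,\dots,X_i=\xi_i]$ can be computed exactly in polynomial time for all $i$ and $\xi$. This quantity is a weighted average of the two values obtained by also fixing $X_{i+1}$, so one can fix the bits one at a time without ever increasing it, and one ends with bits for which $\Phi\le\mathbb E\Phi$.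

\section{Priorities erase a staircase}\label{sec:stair}

Supplies that grow geometrically, with a ratio larger than the number of columns, simulate priorities exactly.

\begin{lemma}\label{lem:pcip}
From a PCIP one can compute in polynomial time a CCIP with the same underlying matrix, the same costs and the same feasible solutions.
\end{lemma}

\begin{proof}
Let the matrix be $m\times n$. Sort the distinct values among the priorities and requirements and replace each by its rank. This preserves all comparisons, so we may assume that $s_j,b_i\in\{1,\dots,m+n\}$. Give column $j$ the supply $(n+1)^{s_j}$ and row $i$ the demand $(n+1)^{b_i}$; these numbers have polynomially many digits. Fix a set of columns and a row $i$. If a selected column has $A_{ij}=1$ and $s_j\ge b_i$, its supply alone meets the demand. Otherwise every selected column with $A_{ij}=1$ has $s_j\le b_i-1$, and the total supply is at most $n(n+1)^{b_i-1}<(n+1)^{b_i}$.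
\end{proof}

It therefore suffices to find a family satisfying (i) over which PCIP is hard. A PCIP is the set cover problem for the matrix obtained from $A$ by erasing the ones in the positions $(i,j)$ with $s_j<b_i$. The sets $\{j:s_j<b_i\}$ are nested, so after sorting rows and columns these positions form a staircase.

To see what erasing a staircase can do, recall a textbook fact. If the ones in each row of a $0,1$-matrix $A$ are consecutive, or if the ones in each column are, then $A$ is totally unimodular, and for integral $b$ all vertices of the polytope $\{x:Ax\ge b,\ 0\le x\le1\}$ are integral. Submatrices inherit consecutive ones, so the submatrices of such an $A$ satisfy (i) with $\alpha=1$.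

\begin{example}\label{ex:triangle}
Let
\[
A=\begin{pmatrix}1&1&0\\0&1&1\\1&1&1\end{pmatrix},\qquad s=(2,1,2),\qquad b=(1,1,2),\qquad c=(1,1,1).
\]
The ones in each row are consecutive, so $\alpha=1$ for the submatrices of $A$. The priorities erase the middle entry of the last row. The rows become $\{1,2\}$, $\{2,3\}$, $\{1,3\}$, and the PCIP is vertex cover in a triangle: $\mathrm{OPT}=2$, while $x=(\frac12,\frac12,\frac12)$ is feasible for the LP at cost $\frac32$. Hence $\beta\ge\frac43$.
\end{example}

The example suggests a plan: take a hard set cover matrix $A'$, choose a staircase in which $A'$ has only zeros, and fill the whole staircase with ones. Priorities recover $A'$ from the resulting matrix $A$, and the added ones, being nested, should make $A$ simpler. There is one obstruction. If a set of rows and a set of columns do not meet the staircase, the corresponding submatrix of $A'$ is a submatrix of $A$. So $A'$ must be easy on every rectangle that avoids the staircase, and hard as a whole. A tree reconciles these demands: the staircase comes from the depth-first order of the tree, a rectangle avoiding it sees only one branch, along one branch $A'$ has a forest structure, and different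 branches are unrelated.

\section{The families $\mathcal A_L$}\label{sec:families}

\subsection{Definition and an example}

In a rooted tree the root is at level $0$, and every node counts as an ancestor of itself. If the children of each node are ordered, the \emph{preorder} $<$ lists the root first and then, recursively, the subtrees of its children from first to last. We use two properties: a node precedes its proper descendants, and the subtree of a node $\xi$ is an interval of the preorder that begins at $\xi$.

\begin{definition}\label{def:system}
Let $L\ge2$. An \emph{$L$-system} consists of a rooted ordered tree with root $\rho$ and all leaves at level $L-1$, a finite set $\Omega_\nu$ for each node $\nu$, and a map $g_\nu:\Omega_{\nu^-}\to\Omega_\nu$ for each node $\nu\ne\rho$ with parent $\nu^-$. For $\omega\in\Omega_\rho$ put $\omega_\rho=\omega$ and $\omega_\nu=g_\nu(\omega_{\nu^-})$. The \emph{matrix} of the system has a column $(\nu,z)$ for each node $\nu$ and $z\in\Omega_\nu$, and a row $(\ell,\omega)$ for each leaf $\ell$ and $\omega\in\Omega_\rho$. The entry in row $(\ell,\omega)$ and column $(\nu,z)$ is $1$ if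
\begin{itemize}
\item $\nu$ is an ancestor of $\ell$ and $z=\omega_\nu$ (a \emph{path entry}), or
\item $\nu>\ell$ (a \emph{staircase entry}),
\end{itemize}
and $0$ otherwise. The family $\mathcal A_L$ consists of all submatrices of matrices of $L$-systems.
\end{definition}

The two cases exclude each other, because ancestors of $\ell$ do not come after $\ell$; see Figure~\ref{fig:tree}. The families $\mathcal A_L$ and $\mathcal A_\infty$ are submatrix-closed by definition. For a row $r$ of $A\in\mathcal A_L$ write $A_r=P_r\cup\Lambda_r$, where $P_r$ collects the path entries and $\Lambda_r$ the staircase entries. Then $|P_r|\le L$, with at most one column per level, and the sets $\Lambda_r$ form a chain under inclusion.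

Let the tree have $N_0$ nodes and let $\operatorname{rank}(\nu)\in\{1,\dots,N_0\}$ be the position of $\nu$ in the preorder. The \emph{preorder priorities} give column $(\nu,z)$ the priority $N_0+1-\operatorname{rank}(\nu)$ and row $(\ell,\omega)$ the requirement $N_0+1-\operatorname{rank}(\ell)$. The priority reaches the requirement exactly when $\nu\le\ell$. Hence, under the preorder priorities, \emph{the columns covering a row $r$ are exactly those of $P_r$}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[every node/.style={circle,draw,minimum size=7mm,inner sep=0pt}]
\node[very thick] (r) at (1.7,2.4) {$\rho$};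
\node[very thick] (a) at (0.5,1.2) {$\nu$};
\node[fill=gray!30] (b) at (2.9,1.2) {$\nu'$};
\node[dashed] (c) at (-0.3,0) {$\ell_1$};
\node[very thick] (d) at (1.3,0) {$\ell_2$};
\node[fill=gray!30] (e) at (2.9,0) {$\ell_3$};
\draw[very thick] (r)--(a)--(d);
\draw (a)--(c);
\draw (r)--(b)--(e);
\end{tikzpicture}
\caption{A tree with three levels and preorder $\rho<\nu<\ell_1<\ell_2<\nu'<\ell_3$. A row attached to the leaf $\ell_2$ has a $1$ in exactly one column of each ancestor of $\ell_2$ (bold nodes), in every column of each later node (shaded nodes), and in no column of an earlier node that is not an ancestor (dashed node).}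
\label{fig:tree}
\end{figure}

\begin{example}\label{ex:pentagon}
Take the tree of Figure~\ref{fig:tree}, so $L=3$. Let $\Omega_\rho=\{1,2,3\}$ and $\Omega_\nu=\{a,b\}$ with $g_\nu(1)=g_\nu(3)=a$, $g_\nu(2)=b$, and let all other sets $\Omega$ be a single point $*$. Keep five rows and five columns; staircase entries are marked $1^\circ$:
\[
\begin{array}{c|ccccc}
 &(\rho,1)&(\nu,a)&(\ell_2,*)&(\rho,2)&(\nu',*)\\\hline
(\ell_3,1)&1&0&0&0&1\\
(\ell_1,1)&1&1&1^\circ&0&1^\circ\\
(\ell_2,3)&0&1&1&0&1^\circ\\
(\ell_2,2)&0&0&1&1&1^\circ\\
(\ell_3,2)&0&0&0&1&1
\end{array}
\]
The ones in each column are consecutive, so $\alpha=1$ for the submatrices of this matrix. The preorder priorities erase the marked entries and leave the edge--vertex incidence matrix of a $5$-cycle; with unit costs $\mathrm{OPT}=3$, and $x\equiv\frac12$ has cost $\frac52$. The cycle closes because two branches relate the points $1$ and $2$ in different ways: $\nu'$ merges them at once, while $\nu$ separates them and $\ell_2$ merges their images.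
\end{example}

\subsection{Few traces}

The matrices in $\mathcal A_L$ need not have consecutive ones, but they share a counting property with those that do.

\begin{definition}\label{def:traces}
A \emph{trace} of $A$ on a set $J$ of columns is a set of the form $A_r\cap J$. The matrix $A$ has \emph{few traces} if for every set $J$ of columns and every $k\ge1$ there are at most $2k|J|$ distinct traces on $J$ of size $k$.
\end{definition}

A trace of a submatrix on $J$ is a trace of the whole matrix on $J$, so the property passes to submatrices. If the rows are nested there is at most one trace of each size. If the ones in each row are consecutive, a trace is determined by its first element and its size, so there are at most $|J|$ traces of each size. In $\mathcal A_L$ both phenomena occur together: the staircase part of a trace is determined by its size, and this size also reveals the one branch of the tree on which the path part can lie.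

\begin{lemma}\label{lem:traces}
Every matrix in $\mathcal A_\infty$ has few traces.
\end{lemma}

\begin{proof}
It suffices to treat the full matrix of an $L$-system. Let $J\ne\emptyset$ be a set of columns, let $N$ be the set of nodes carrying a column of $J$, and fix $k\ge1$. Consider a row $r=(\ell,\omega)$ whose trace has size $k$, and put $k_1=|P_r\cap J|$ and $k_2=|\Lambda_r\cap J|=k-k_1$.

\emph{The number $k_2$ determines the staircase part.} The set $\Lambda_r\cap J$ consists of all columns of $J$ at nodes of $N_{>\ell}=\{\xi\in N:\xi>\ell\}$, which is a final segment of $N$. Every node of $N$ carries a column of $J$, so distinct final segments carry different numbers of columns of $J$. Hence $k_2$ determines $N_{>\ell}$ and $\Lambda_r\cap J$. In particular there is at most one trace of size $k$ with $k_1=0$.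

\emph{The top column and $k_1$ determine the path part.} Let $k_1\ge1$ and let $u=(\nu,z)$ be the member of $P_r\cap J$ of smallest level. Since $\nu\le\ell$, the set $N\setminus N_{>\ell}$ contains $\nu$; let $\nu^*$ be its last node, which is determined by $k_2$. If $\xi\in N$ is an ancestor of $\ell$, then $\xi\le\nu^*\le\ell$, and the subtree of $\xi$ is an interval containing $\xi$ and $\ell$, so it contains $\nu^*$. Thus every ancestor of $\ell$ in $N$, and in particular $\nu$, is an ancestor of $\nu^*$. Let $\nu=\xi_1,\xi_2,\dots,\xi_s=\nu^*$ be the path in the tree from $\nu$ down to $\nu^*$, and put $z_1=z$, $z_{i+1}=g_{\xi_{i+1}}(z_i)$. The list $(\xi_1,z_1),\dots,(\xi_s,z_s)$ depends only on $u$ and $\nu^*$. The ancestors of $\ell$ on the path form an initial part $\xi_1,\dots,\xi_j$, because an ancestor of an ancestor of $\ell$ is an ancestor of $\ell$, and $\omega_{\xi_i}=z_i$ for $i\le j$ by induction. A member of $P_r\cap J$ sits at an ancestor of $\ell$ in $N$ that is not above $\nu$, hence at one of $\xi_1,\dots,\xi_j$. So $P_r\cap J$ is the set of those $(\xi_i,z_i)$ with $i\le j$ that belong to $J$; that is, it consists of the first $k_1$ members of $J$ in the list.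

For fixed $k$, a trace with $k_1\ge1$ is therefore determined by the pair $(u,k_1)\in J\times\{1,\dots,k\}$, and the number of traces of size $k$ is at most $1+k|J|\le2k|J|$.
\end{proof}

The bound does not depend on $L$, and this is the reason why $\alpha_0$ does not.

\section{Rounding for matrices with few traces}\label{sec:rounding}

\begin{theorem}\label{thm:round}
Let $A$ be an $m\times n$ matrix with few traces, $b\in\mathbb Z^m_{\ge0}$ and $c\ge0$. Given a rational $y$ with $0\le y\le1$ and $Ay\ge b$, one can find in polynomial time $x\in\{0,1\}^n$ with $Ax\ge b$ and $c^Tx\le\alpha_0\,c^Ty$.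
\end{theorem}

The plan is to remove the binary digits of $y$ one at a time, starting from the least significant. If all coordinates are multiples of $2^{-h}$, we move each odd multiple up or down by $2^{-h}$. The set $Z$ of coordinates moved up should carry about half of the cost and contain about half of every row, so that neither the cost nor the mass of any row changes much. After all digits beyond a fixed position are gone, the nonzero coordinates are bounded below by a constant, and we can afford to buy them all.

\subsection{Halving a set of columns}

A uniformly random $Z$ contains nearly half of a given row of size $k$, except with probability about $e^{-2\sqrt k}$. A union bound over the rows is useless, since their number is not bounded in terms of $k$. Instead we repair the unlucky rows by \emph{forcing} extra columns into $Z$, and we use the bound on traces to show that each column is forced with small probability. The idea is in the spirit of the quasi-uniform sampling of Varadarajan \cite{Var} and of Chan, Grant, K\"onemann and Sharpe \cite{CGKS}.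

The case of nested rows $\{1,\dots,s\}$, $s\le n$, shows the mechanism. Flip a fair coin for each column, and force column $s$ if the prefix $\{1,\dots,s\}$ received too few heads. Column $s$ is forced with tiny probability when $s$ is large. Yet every row is good for every outcome: take its longest prefix that received enough heads; all later columns of the row are forced. In general one needs an order of the columns in which each column is the last element of few prefixes of rows, and an averaging argument provides it.

\begin{lemma}\label{lem:halving}
Let $A$ be a matrix with few traces and column set $J$, let $c\in\mathbb Q^J_{\ge0}$, and let $K\ge2^{13}$ be an integer. In polynomial time one can find $Z\subseteq J$ such that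
\begin{itemize}
\item[(a)] $|Z\cap A_r|\ge\frac{|A_r|}2-\max\bigl(|A_r|^{3/4},\frac K2\bigr)$ for every row $r$;
\item[(b)] $c(Z)\le\bigl(\frac12+\frac2K\bigr)c(J)$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Tail probabilities.} Let $p_s$ be the probability that $s$ fair coins show fewer than $\frac s2-s^{3/4}$ heads. It is a rational number that can be computed exactly, because an integer $a$ satisfies $a<\frac s2-s^{3/4}$ if and only if $\frac s2-a>0$ and $(\frac s2-a)^4>s^3$. Hoeffding's inequality bounds the probability of fewer than $\frac s2-\theta$ heads by $e^{-2\theta^2/s}$, so $p_s\le e^{-2\sqrt s}$. For $s\ge2^{13}$ we have $2s^2e^{-2\sqrt s}\le s^{-2}$. Indeed, with $u=\sqrt s\ge90$ this reads $2u^8\le e^{2u}$; it holds at $u=90$ since $2\cdot90^8<2\cdot128^8=2^{57}<e^{180}$, and $2u-8\ln u$ is increasing for $u\ge4$. Therefore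
\[
\varepsilon:=\sum_{s\ge K}2s^2p_s\le\sum_{s\ge K}s^{-2}\le\frac1{K-1}\le\frac2K .
\]

\emph{The order.} Let $n=|J|$ and $J_n=J$. For $i=n,n-1,\dots,1$ and $j\in J_i$, let $\phi_i(j)=\sum p_{|T|}$, summed over the distinct traces $T$ on $J_i$ with $j\in T$ and $|T|\ge K$. Choose $j_i\in J_i$ minimizing $\phi_i$, let $\mathcal F_i$ be the set of traces in the sum $\phi_i(j_i)$, and put $J_{i-1}=J_i\setminus\{j_i\}$. Then $J_i=\{j_1,\dots,j_i\}$. Each trace $T$ is counted for $|T|$ columns, and there are at most $2si$ traces of size $s$ on $J_i$, so
\[
\sum_{j\in J_i}\phi_i(j)=\sum_{T:\,|T|\ge K}|T|\,p_{|T|}\le\sum_{s\ge K}2si\cdot s\,p_s=\varepsilon i .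
\]
The minimum is at most the average: $\sum_{T\in\mathcal F_i}p_{|T|}\le\varepsilon$. This is the only use of the hypothesis.

\emph{The selection.} Let $X_j$ $(j\in J)$ be independent fair bits. A trace $T$ \emph{deviates} if $X(T)<\frac{|T|}2-|T|^{3/4}$, which happens with probability $p_{|T|}$. Call $j_i$ \emph{forced} if some $T\in\mathcal F_i$ deviates, and let $Z$ consist of the forced columns and those with $X_j=1$. Then
\[
c(Z)\le\Phi:=\sum_{i=1}^nc_{j_i}\bigl(X_{j_i}+|\{T\in\mathcal F_i:T\text{ deviates}\}|\bigr),\qquad\mathbb E\Phi\le\bigl(\tfrac12+\varepsilon\bigr)c(J).
\]
Each $\mathcal F_i$ has at most as many members as $A$ has rows. When some bits are fixed, $X(T)$ is a constant plus the number of heads among the $s'$ free coins in $T$, so the conditional probability that $T$ deviates is a sum of terms $\binom{s'}a2^{-s'}$ over the values $a$ that pass the exact test above. The method of conditional expectations yields bits with $\Phi\le(\frac12+\varepsilon)c(J)$, which gives (b).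

\emph{Property \textup{(a)} holds for every outcome of the bits.} Let $k=|A_r|$. If $k<K$ the right side of (a) is negative. Let $k\ge K$, let $j_{i_1},\dots,j_{i_k}$ with $i_1<\dots<i_k$ be the elements of $A_r$, and let $T_s=A_r\cap J_{i_s}=\{j_{i_1},\dots,j_{i_s}\}$. For $s\ge K$ this is a trace on $J_{i_s}$ of size at least $K$ containing $j_{i_s}$, so $T_s\in\mathcal F_{i_s}$, and $j_{i_s}$ is forced if $T_s$ deviates. Suppose first that some $T_s$ with $K\le s\le k$ does not deviate, and let $s$ be the largest such index. The $k-s$ elements of $A_r\setminus T_s$ are forced, so
\[
|Z\cap A_r|\ge\tfrac s2-s^{3/4}+(k-s)\ge\tfrac k2-k^{3/4}.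
\]
Otherwise $j_{i_K},\dots,j_{i_k}$ are all forced, and $|Z\cap A_r|\ge k-K+1\ge\frac k2-\frac K2$ because $k\ge K$.
\end{proof}

Without the hypothesis the lemma fails completely. If the rows are all $s$-element subsets of $J$ and $s$ is so large that the right side of (a) is positive, then $Z$ must meet every $s$-set and so omits fewer than $s$ columns.

\subsection{Proof of Theorem~\ref{thm:round}}

A column can be bought only once, so a row of demand $d$ needs $d$ different columns. We guarantee this by making all coordinates small first: if they stay below $\frac14$, a row of mass $\mu$ meets more than $4\mu$ nonzero coordinates.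

\emph{Large coordinates.} Let $B=\{j:y_j\ge\frac18\}$ and select all of $B$, at cost at most $8\sum_{j\in B}c_jy_j$. Put $d_r=b_r-|A_r\cap B|$, delete the rows with $d_r\le0$, which are satisfied, and delete the columns of $B$. Since $y\le1$, a remaining row has $y(A_r\setminus B)\ge b_r-|A_r\cap B|=d_r\ge1$. From now on $A$ and $y$ denote the remaining submatrix, which has few traces, and the restriction of $y$ to it; thus $y_j<\frac18$ and $y(A_r)\ge d_r$.

\emph{Removing digits.} Let $h_1=\max(24,\lceil\log(16n)\rceil)$ and let $y^{(h_1)}$ be $y$ rounded down to multiples of $2^{-h_1}$. A row loses at most $n2^{-h_1}\le\frac1{16}$, so $y^{(h_1)}(A_r)\ge d_r-\frac1{16}\ge\frac{15}{16}d_r$. For $h=h_1,h_1-1,\dots,25$, let $y^{(h)}\ge0$ consist of multiples of $2^{-h}$, let $J_h$ be the set of $j$ for which $2^hy^{(h)}_j$ is odd, and apply Lemma~\ref{lem:halving} to the columns $J_h$ with $K_h=2^{\lceil h/2\rceil}\ge2^{13}$ to obtain $Z_h\subseteq J_h$. Define $y^{(h-1)}$ by adding $2^{-h}$ to the coordinates in $Z_h$, subtracting $2^{-h}$ from those in $J_h\setminus Z_h$, and keeping the others. Then $y^{(h-1)}\ge0$ consists of multiples of $2^{-(h-1)}$. There are $O(\log n)$ steps. The value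 of $K_h$ balances two losses: the additive loss $2^{-h}K_h$ in the rows and the relative loss $4/K_h$ in the cost must both be summable in $h$.

\emph{Rows.} Fix $r$ and $h$, and put $\mu=y^{(h)}(A_r)$ and $k=|A_r\cap J_h|$. Since $y^{(h)}_j\ge2^{-h}$ on $J_h$, we have $k\le2^h\mu$. The mass of the row changes by $2^{-h}(2|Z_h\cap A_r|-k)$, so by (a) it drops by at most $2^{-h}\max(2k^{3/4},K_h)$. Put $\delta_h=2^{(5-h)/4}$. If $\mu\ge\frac12$, then $\mu^{-1/4}\le2^{1/4}$ and $1\le2\mu$, whence
\[
2^{-h}\cdot2k^{3/4}\le2^{1-h/4}\mu^{3/4}\le\delta_h\mu,\qquad
2^{-h}K_h\le2^{(1-h)/2}\le2^{(3-h)/2}\mu\le\delta_h\mu .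
\]
So a row of mass at least $\frac12$ keeps a fraction $1-\delta_h$ of it. As $2^{-1/4}<\frac78$, we have $\sum_{h\ge25}\delta_h=2^{-5}/(1-2^{-1/4})<\frac14$, and any product of distinct factors $1-\delta_h$ is at least $1-\sum_h\delta_h>\frac34$. By induction on the steps, the mass of row $r$ stays at least $\frac34\cdot\frac{15}{16}d_r=\frac{45}{64}d_r\ge\frac12$ throughout; in particular $y^{(24)}(A_r)\ge\frac{45}{64}d_r$.

\emph{Feasibility.} Every coordinate satisfies $y_j^{(24)}\le\frac18+\sum_{h\ge25}2^{-h}<\frac14$. Let $Z=\{j:y^{(24)}_j>0\}$. Then $|Z\cap A_r|\ge4\cdot\frac{45}{64}d_r\ge d_r$, so $B\cup Z$ is feasible for the original problem.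

\emph{Cost.} By (b), $2c(Z_h)-c(J_h)\le\frac4{K_h}c(J_h)$, and $2^{-h}c(J_h)\le c^Ty^{(h)}$. Hence
\[
c^Ty^{(h-1)}=c^Ty^{(h)}+2^{-h}\bigl(2c(Z_h)-c(J_h)\bigr)\le\Bigl(1+\frac4{K_h}\Bigr)c^Ty^{(h)} .
\]
Since $\sum_{h\ge25}4/K_h\le4\cdot2^{-25/2}/(1-2^{-1/2})<2^{-8}$, the product of these factors is less than $e^{1/2}<2$, and $c^Ty^{(24)}\le2\sum_{j\notin B}c_jy_j$. Nonzero coordinates of $y^{(24)}$ are at least $2^{-24}$, so $c(Z)\le2^{25}\sum_{j\notin B}c_jy_j$. Together with the cost of $B$, the total is at most $2^{25}$ times the cost of the given vector. \qed

\subsection{Hypotheses (i) and (ii) for $\mathcal A_L$}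

\begin{proposition}\label{prop:hyp}
The family $\mathcal A_\infty$, and hence every $\mathcal A_L$, satisfies \textup{(i)} with $\alpha=\alpha_0$. The family $\mathcal A_L$ satisfies \textup{(ii)} with $\beta=2L+2\alpha_0$.
\end{proposition}

\begin{proof}
For (i), solve the LP and apply Theorem~\ref{thm:round} to an optimal solution, which Lemma~\ref{lem:traces} allows. The algorithm does not depend on $L$.

For (ii), the idea is to treat the at most $L$ path entries of a row by a threshold and the nested staircase entries by Theorem~\ref{thm:round}. The algorithm sees only $A$ and not the splitting $A_r=P_r\cup\Lambda_r$, so we first compute a substitute for $\Lambda_r$. For each row $r$ let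
\[
Q_r=\bigcap\{A_{r'}:r'\text{ a row with }|A_{r'}|\ge|A_r|\}\subseteq A_r .
\]
If $|A_r|\le|A_{r''}|$, the intersection for $r$ runs over at least the rows used for $r''$, so $Q_r\subseteq Q_{r''}$; the sets $Q_r$ form a chain. Every $r'$ in the intersection has $|\Lambda_{r'}|\ge|A_{r'}|-L\ge|A_r|-L$. The smallest of these nested sets $\Lambda_{r'}$ lies in all the others and hence in $Q_r$. Therefore $|A_r\setminus Q_r|\le L$.

Let $y$ be an optimal solution of the LP relaxation of a PCIP with priorities $s$ and requirements $b$. Select all $j$ with $y_j\ge\frac1{2L}$, at cost at most $2L\,c^Ty$. Let $r$ be a row that is still uncovered. All columns covering it have $y_j<\frac1{2L}$, so those in $A_r\setminus Q_r$ have total mass less than $\frac12$, and the set $Q'_r=Q_r\cap\{j:s_j\ge b_r\}$ has $y(Q'_r)>\frac12$. Let $A'$ be the matrix whose rows are the sets $Q'_r$ for uncovered $r$. The vector $y'$ with $y'_j=\min(1,2y_j)$ equals $2y$ on each $Q'_r$, so $A'y'\ge\mathbf 1$.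

The matrix $A'$ has few traces. Let $T=Q'_r\cap J$ be a trace of size $k\ge1$ and let $u\in T$ have the smallest priority. Then $T=Q_r\cap J\cap\{j:s_j\ge s_u\}$: the inclusion $\subseteq$ is the choice of $u$, and $\supseteq$ holds since $s_u\ge b_r$. For fixed $u$ the sets on the right are nested as $r$ varies, so $u$ and $k$ determine $T$, and there are at most $|J|$ traces of size $k$. Theorem~\ref{thm:round} gives a set of columns meeting every $Q'_r$ at cost at most $\alpha_0c^Ty'\le2\alpha_0c^Ty$, and every column of $Q'_r$ covers $r$.
\end{proof}

\section{Hypergraph vertex cover inside $\mathcal A_L$}\label{sec:reduction}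

A hypergraph $H=(V,E)$ has a finite vertex set $V$ and a set $E$ of subsets of $V$, its edges; it is \emph{$k$-uniform} if all edges have size $k$. A \emph{vertex cover} is a set $Y\subseteq V$ meeting every edge, and for vertex weights $w$ we let $\tau(H)$ be the minimum of $w(Y)$ over vertex covers.

\begin{proposition}\label{prop:red}
Let $H=(V,E)$ be a hypergraph with $V\ne\emptyset$, with $1\le|e|\le k$ for all $e\in E$, and with weights $w>0$. Let $L\ge\max(2,k)$, let $0<\eta<1$ be rational, and put $M=|V|+1$. In time polynomial in $|H|$, the lengths of $w$ and $\eta$, and $(M^L/\eta)^{L^2}$, one can construct a PCIP instance $I$ over $\mathcal A_L$, each of whose columns carries a label in $V$, such that: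
\begin{itemize}
\item[(a)] $(1-\eta)^2(L-k+1)\,\tau(H)\le\mathrm{OPT}(I)\le L\,\tau(H)$;
\item[(b)] for every row of $I$, the set of labels of the columns covering it is an edge of $H$;
\item[(c)] for every level $i\in\{0,\dots,L-1\}$ and $v\in V$, the columns at level $i$ with label $v$ have total cost $w_v$;
\item[(d)] from a feasible solution of $I$ of cost $\kappa$ one can compute, in time polynomial in $|I|+|H|$, a vertex cover of $H$ of weight at most $\kappa/\bigl((1-\eta)^2(L-k+1)\bigr)$.
\end{itemize}
\end{proposition}

By (c), each level of the tree is a copy of the weighted set $V$ in which every vertex is split into many columns, and by (b) a row is an edge of $H$ spread over the levels. A vertex cover bought on all $L$ levels solves $I$. For the converse, imagine a solution that takes, at each node, all or none of the columns of each label. Follow a path to a leaf. If every vertex of an edge $e$ were left out on $k$ or more levels, we could assign the vertices of $e$ to distinct levels where they are left out and obtain an uncovered row. So the vertices taken on at least $L-k+1$ levels form a vertex cover. The difficulty is that a solution may take a small, cleverly chosen part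 of the columns of a label. The maps $g_\nu$ must make this useless: every set of non-negligible density in $\Omega_\nu$ should be mapped onto almost all of $\Omega_{\nu'}$ for most children $\nu'$. Projections along lines in a vector space over a finite field do this.

\subsection{The construction}

Let $q_0=\lceil32M^{L+1}/\eta^3\rceil$ and let $q$ be a prime with $q_0\le q\le2q_0$. It exists by Bertrand's postulate and is found by trial division in time polynomial in $q_0$.

\emph{The $L$-system.} A node $\nu$ at level $i$ has $\Omega_\nu=\mathbb F_q^{\,L-i}$. If $d=L-i\ge2$, it has one child for each $a\in\mathbb F_q^{\,d-1}$, in any order, with the map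
\[
g_a:\mathbb F_q^{\,d}\to\mathbb F_q^{\,d-1},\qquad g_a(z_1,\dots,z_d)=(z_2-a_1z_1,\dots,z_d-a_{d-1}z_1).
\]
The fiber of $g_a$ over $z'$ is the line $\{(\theta,z'+\theta a):\theta\in\mathbb F_q\}$ with direction $(1,a)$.

\emph{Labels.} Fix disjoint sets $\Gamma_v\subseteq\mathbb F_q$ $(v\in V)$ of size $\lfloor q/M\rfloor$. A point $z\in\Omega_\nu$, and the column $(\nu,z)$, has label $\operatorname{lab}(z)=v$ if $z_1\in\Gamma_v$, and the blank label $\bot$ if $z_1$ lies in no $\Gamma_v$. Put $p=\lfloor q/M\rfloor/q$. Since $q\ge M$, we have $\frac1{2M}\le p\le\frac1M$. In every $\Omega_\nu$ each label $v\in V$ has density exactly $p$, and $\bot$ has density $1-(M-1)p\ge\frac1M\ge p$. The blank label lets a row use fewer than $L$ levels.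

\emph{The instance.} Delete all columns labeled $\bot$. For a leaf $\ell$ let $\rho=\nu_0,\nu_1,\dots,\nu_{L-1}=\ell$ be its ancestors. Keep the row $(\ell,\omega)$ if and only if the set of non-blank labels among $\operatorname{lab}(\omega_{\nu_0}),\dots,\operatorname{lab}(\omega_{\nu_{L-1}})$ is an edge of $H$. Use the preorder priorities, so that a row is covered exactly by its non-blank path columns; this gives (b). A column at level $i$ with label $v$ costs $w_v/n_i$, where $n_i$ is the number of columns at level $i$ with label $v$, the same for all $v$; this gives (c).

\emph{Size.} There are $q^{(L-1)+\dots+1}=q^{L(L-1)/2}$ leaves, at most $L$ times as many nodes, at most $q^L$ columns per node, and $q^{L(L-1)/2}q^L$ candidate rows to test. As $q\le66M^{L+1}/\eta^3\le(M^L/\eta)^7$, the running time is as claimed.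

\emph{Upper bound in \textup{(a)}.} If $Y$ is a vertex cover of $H$, select all columns with label in $Y$. By (b) every row is covered, and by (c) the cost is $L\,w(Y)$.

\subsection{Almost every line meets a dense set}

\begin{lemma}\label{lem:lines}
Let $d\ge2$ and let $D\subseteq\mathbb F_q^{\,d}$ have density $\mu=|D|/q^d>0$. For independent uniform $a,z'\in\mathbb F_q^{\,d-1}$,
\[
\Pr[z'\notin g_a(D)]\le\frac1{q\mu}.
\]
\end{lemma}

\begin{proof}
For $\theta\in\mathbb F_q$ let $\chi_\theta$ be the indicator of the event $(\theta,z'+\theta a)\in D$, and let $\chi=\sum_\theta\chi_\theta$. Then $z'\notin g_a(D)$ if and only if $\chi=0$. For $\theta\ne\theta'$ the map $(a,z')\mapsto(z'+\theta a,z'+\theta'a)$ is a bijection of $\mathbb F_q^{\,d-1}\times\mathbb F_q^{\,d-1}$, because $\theta-\theta'$ is invertible in the field $\mathbb F_q$. So the points $z'+\theta a$ are uniform and pairwise independent. With $\mu_\theta$ the density of $D$ in the hyperplane $z_1=\theta$, we get $\mathbb E\chi=\sum_\theta\mu_\theta=q\mu$ and $\operatorname{Var}\chi=\sum_\theta\mu_\theta(1-\mu_\theta)\le q\mu$. Chebyshev's inequality gives $\Pr[\chi=0]\le\operatorname{Var}\chi/(\mathbb E\chi)^2\le1/(q\mu)$.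
\end{proof}

\begin{example}\label{ex:plane}
Let $L=k=2$ and let $H$ be a single edge $\{u,v\}$ with unit weights, so $M=3$ and $\tau(H)=1$. The columns at the root are points of the plane $\mathbb F_q^2$, labeled through their first coordinate. The columns at the leaf $a$ are the lines of slope $a$, labeled through their intercept $z'$. The rows are the incident point--line pairs whose labels are $u$ and $v$ in some order. If the root had a single child $a$, we could select only the $u$-points on $v$-lines and the $v$-points on $u$-lines of slope $a$. These are a fraction $p$ of the $u$-points and of the $v$-points, so the cost would be $2p\le\frac23<\tau(H)$. With all slopes present this shortcut disappears. Let $D$ be the set of unselected $u$-points. Either at least a fraction $1-\eta$ of the $u$-points is selected, or $D$ has density more than $\eta p$. In the second case every $v$-line meeting $D$ must be selected, and by Lemma~\ref{lem:lines} the lines missing $D$ are at most a fraction $1/(q\eta p)$ of all nonvertical lines, hence at most a fraction $1/(q\eta p^2)$ of the $v$-lines. In both cases the cost is at least about $1$.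
\end{example}

For deeper trees the same step is repeated down a path, for every possible sequence of labels at once; the union bound over these sequences dictates the size of $q$.

\subsection{The lower bound}

Let $S$ be a feasible solution of $I$ of cost $\kappa$. For a node $\nu$ and $v\in V$ let $f_\nu(v)$ be the fraction of the columns at $\nu$ with label $v$ that lie in $S$, and put $f_\nu(\bot)=0$. Choose a random leaf $\ell$ by starting at the root and moving to a uniformly random child at each step. All nodes of a level have the same number of children, so $\nu_i$ is uniform on level $i$; they also have the same number of columns of each label. By (c),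
\[
\kappa=\mathbb E_\ell F(\ell),\qquad\text{where }F(\ell)=\sum_{i=0}^{L-1}\sum_{v\in V}w_vf_{\nu_i}(v).
\]

\emph{Surviving points.} We track the points that have prescribed labels and have escaped $S$ so far. For a node $\nu$ at level $i$ with ancestors $\nu_0,\dots,\nu_i=\nu$ and a word $\sigma=\sigma_0\cdots\sigma_i$ over $V\cup\{\bot\}$, let $D_\nu(\sigma)\subseteq\Omega_\nu$ be the set of all $\omega_\nu$, where $\omega\in\Omega_\rho$ satisfies $\operatorname{lab}(\omega_{\nu_j})=\sigma_j$ and $(\nu_j,\omega_{\nu_j})\notin S$ for all $j\le i$. For a child $\nu'$ of $\nu$ and a letter $\sigma'$, the relation $\omega_{\nu'}=g_{\nu'}(\omega_\nu)$ gives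
\begin{equation}\label{eq:rec}
D_{\nu'}(\sigma\sigma')=\{z'\in g_{\nu'}(D_\nu(\sigma)):\operatorname{lab}(z')=\sigma',\ (\nu',z')\notin S\}.
\end{equation}

\emph{Good leaves.} Put $\mu_0=\eta p/2\ge\eta/(4M)$. For $0\le i\le L-2$ and a word $\sigma$ of length $i+1$, the \emph{bad event} for $(i,\sigma)$ is that $D_{\nu_i}(\sigma)$ has density at least $\mu_0$ but more than a fraction $\mu_0$ of $\Omega_{\nu_{i+1}}$ lies outside $g_{\nu_{i+1}}(D_{\nu_i}(\sigma))$. Condition on $\nu_i$, which determines $D_{\nu_i}(\sigma)$. If the density is at least $\mu_0$, Lemma~\ref{lem:lines} says that the expected missing fraction, over the random child, is at most $1/(q\mu_0)$, and by Markov's inequality it exceeds $\mu_0$ with probability at most $1/(q\mu_0^2)$. There are $M^{i+1}$ words of length $i+1$, and $M\ge2$, so the probability that some bad event occurs is at most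
\[
\frac1{q\mu_0^2}\sum_{i=1}^{L-1}M^i\le\frac{16M^2}{q\eta^2}\cdot2M^{L-1}=\frac{32M^{L+1}}{q\eta^2}\le\eta .
\]
Call a leaf \emph{good} if no bad event occurs along its path. Since $F\ge0$, we have $\kappa\ge(1-\eta)\min\{F(\ell):\ell\text{ good}\}$. Fix a good leaf $\ell$ with $F(\ell)\le\kappa/(1-\eta)$.

\emph{Claim: if $\sigma\in(V\cup\{\bot\})^L$ satisfies $f_{\nu_i}(\sigma_i)\le1-\eta$ for all $i$, then $D_\ell(\sigma)\ne\emptyset$.} We show by induction that $D_{\nu_i}(\sigma_0\cdots\sigma_i)$ has density at least $\mu_0$. For each $i$, the points $z\in\Omega_{\nu_i}$ with label $\sigma_i$ and $(\nu_i,z)\notin S$ have density at least $\eta p$: it is $p(1-f_{\nu_i}(\sigma_i))$ if $\sigma_i\in V$, and at least $p$ if $\sigma_i=\bot$, since blank columns were deleted. For $i=0$ these points form $D_\rho(\sigma_0)$. In the step from $i$ to $i+1$, the leaf being good, at most a fraction $\mu_0$ of $\Omega_{\nu_{i+1}}$ is missing from the image, and by \eqref{eq:rec} density at least $\eta p-\mu_0=\mu_0$ remains. This proves the claim.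

\emph{Extracting a vertex cover.} Call $v\in V$ \emph{full} at level $i$ if $f_{\nu_i}(v)>1-\eta$, and let $Y_\ell$ be the set of vertices that are full at $L-k+1$ or more levels. Suppose that an edge $e=\{v_1,\dots,v_r\}$, $1\le r\le k$, is disjoint from $Y_\ell$. Each $v_j$ fails to be full at $k$ or more levels. Choose distinct levels $i_1,\dots,i_r$ with $v_j$ not full at $i_j$, one after the other; this is possible because at most $j-1<k$ levels are taken when $i_j$ is chosen. Let $\sigma_{i_j}=v_j$ and $\sigma_i=\bot$ at the other levels. By the claim there is $\omega\in\Omega_\rho$ with labels $\sigma$ along the path and with no path column of $(\ell,\omega)$ in $S$. Its set of non-blank labels is $e$, so $(\ell,\omega)$ is a row of $I$, and $S$ does not cover it. This contradiction shows that $Y_\ell$ is a vertex cover. Finally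
\[
(1-\eta)(L-k+1)\,w(Y_\ell)\le F(\ell)\le\frac\kappa{1-\eta},
\]
and $\tau(H)\le w(Y_\ell)$ gives the lower bound in (a). For (d), compute $Y_\ell$ for every leaf and output the lightest one that is a vertex cover; every leaf carries a column of $I$, so there are at most $|I|$ leaves. This completes the proof of Proposition~\ref{prop:red}. \qed

\begin{remark}\label{rem:tight}
The loss of $k-1$ levels is real. If $H$ is $k$-uniform, the columns covering a row lie on at least $k$ levels, so all columns on any $L-k+1$ levels form a feasible solution, of cost $(L-k+1)w(V)$. For the complete $k$-uniform hypergraph with unit weights, $\tau(H)=|V|-k+1$, and this cost is $(1+o(1))(L-k+1)\tau(H)$ as $|V|\to\infty$. The reduction preserves $\tau(H)$ well only when $L$ is large compared with $k$, which is why $L$ must grow with the desired hardness factor.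
\end{remark}

\section{Hardness and integrality gaps}\label{sec:hardness}

\subsection{A gap for hypergraph vertex cover}

A \emph{label cover instance} consists of a bipartite graph on $U\cup U'$ with at least one edge, alphabets $\Sigma,\Sigma'$, and a map $\pi_e:\Sigma\to\Sigma'$ for each edge $e$. A labeling assigns a letter of $\Sigma$ to each $u\in U$ and a letter of $\Sigma'$ to each $u'\in U'$; it \emph{satisfies} the edge $e=uu'$ if $\pi_e$ maps the letter of $u$ to the letter of $u'$. The \emph{value} is the largest fraction of edges satisfied by a labeling. The instance is \emph{biregular} if all vertices of $U$ have the same degree and all vertices of $U'$ have the same degree. We use the following standard fact.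

\begin{theorem}\label{thm:lc}
There are a rational constant $\gamma>0$ and an algorithm that, given a $3$-CNF formula $\varphi$ of size $n\ge2$ and an integer $t\ge1$, constructs in time $n^{O(t)}$ a biregular label cover instance with $|\Sigma|=7^t$ and $|\Sigma'|=2^t$ whose value is $1$ if $\varphi$ is satisfiable and at most $2^{-\gamma t}$ otherwise.
\end{theorem}

We recall how it is obtained. By the PCP theorem \cite{ALMSS} in the form of Feige \cite{Feige}, $\varphi$ is transformed in polynomial time into a formula $\psi$ in which every clause has exactly three distinct variables and every variable occurs in exactly five clauses, such that $\psi$ is satisfiable if $\varphi$ is, and otherwise no assignment satisfies more than a fraction $1-\varepsilon_0$ of the clauses, for a constant $\varepsilon_0>0$. For $t=1$ let $U$ be the clauses, labeled by their seven satisfying assignments, let $U'$ be the variables, labeled by truth values, join each clause to its variables, and let $\pi_e$ be the restriction to the variable. If a labeling violates less than a fraction $\varepsilon_0/3$ of the edges, then less than a fraction $\varepsilon_0$ of the clauses have a violated edge, and the labels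 of $U'$ satisfy all other clauses. So the value is at most $1-\varepsilon_0/3$ when $\varphi$ is unsatisfiable. For general $t$ take the $t$-fold product, whose vertices, letters and edges are $t$-tuples and whose maps act coordinatewise. It is biregular, it has value $1$ if the base instance has, and Raz's parallel repetition theorem \cite{Raz}, for constant alphabets and base value bounded away from $1$, bounds its value by $2^{-\gamma t}$ otherwise. Decreasing $\gamma$ makes it rational.

To pass to vertex cover, let a cover choose a list of letters at each vertex, and add hyperedges that force the two lists at the ends of an edge to contain a consistent pair.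

\begin{lemma}\label{lem:hvc}
From $\varphi$ and $t$ one can construct, in time $n^{O(t)}2^{O(2^t)}$, a weighted hypergraph $H$ with nonempty edges of size at most $9^t$ such that $\tau(H)\le2$ if $\varphi$ is satisfiable and $\tau(H)\ge2\cdot2^{\gamma t/2}$ otherwise.
\end{lemma}

\begin{proof}
Take the instance of Theorem~\ref{thm:lc}. The vertices of $H$ are the pairs $(u,a)\in U\times\Sigma$, of weight $1/|U|$, and the pairs $(u',a')\in U'\times\Sigma'$, of weight $1/|U'|$. For each edge $e=uu'$ and each of the $2^{2^t}$ subsets $B\subseteq\Sigma'$ there is the hyperedge
\[
e_B=\{(u,a):\pi_e(a)\notin B\}\cup\{(u',a'):a'\in B\}.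
\]
It is nonempty, since the first part is $\{u\}\times\Sigma$ if $B=\emptyset$ and the second part is nonempty otherwise, and its size is at most $7^t+2^t\le9^t$.

A labeling satisfying all edges gives the set of pairs (vertex, its letter), of weight $2$. It meets $e_B$: if $u$ has letter $a$ and $u'$ has letter $a'=\pi_e(a)$, then $(u',a')\in e_B$ when $a'\in B$ and $(u,a)\in e_B$ when $a'\notin B$.

Conversely, let $Y$ be a vertex cover, and let $Y_u\subseteq\Sigma$ and $Y_{u'}\subseteq\Sigma'$ be the lists of letters it contains at each vertex. For every edge $e=uu'$ we have $\pi_e(Y_u)\cap Y_{u'}\ne\emptyset$: for $B=\pi_e(Y_u)$ the cover $Y$ contains no vertex of the first part of $e_B$, so it contains some $(u',a')$ with $a'\in B$. By biregularity there are no isolated vertices, so all lists are nonempty. Label each vertex by an independent uniform letter of its list. The edge $uu'$ is satisfied with probability at least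
\[
\frac1{|Y_u||Y_{u'}|}\ge\frac4{(|Y_u|+|Y_{u'}|)^2}.
\]
For a uniformly random edge, biregularity makes $u$ uniform in $U$ and $u'$ uniform in $U'$, so $\mathbb E(|Y_u|+|Y_{u'}|)=w(Y)$. By Jensen's inequality for the convex function $x\mapsto x^{-2}$, the expected fraction of satisfied edges is at least $4/w(Y)^2$. If $\varphi$ is unsatisfiable, then $4/w(Y)^2\le2^{-\gamma t}$.
\end{proof}

Combining the two reductions with $k=9^t$, $L=2k$ and $\eta=\frac14$ gives the instances used for Theorem~\ref{thm:main} and Theorem~\ref{thm:supp}(c). Let $I_{\varphi,t}$ be the PCIP over $\mathcal A_{2k}$ that Proposition~\ref{prop:red} builds from the hypergraph of Lemma~\ref{lem:hvc}. It is always feasible, and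
\begin{equation}\label{eq:gap}
\begin{aligned}
&\mathrm{OPT}(I_{\varphi,t})\le2k\cdot2=4k&&\text{if $\varphi$ is satisfiable},\\
&\mathrm{OPT}(I_{\varphi,t})\ge\tfrac9{16}(k+1)\cdot2\cdot2^{\gamma t/2}>k\,2^{\gamma t/2}&&\text{otherwise}.
\end{aligned}
\end{equation}
Consequently, if $R\le\frac142^{\gamma t/2}$, a solution of cost at most $R\cdot\mathrm{OPT}(I_{\varphi,t})$ has cost at most $k\,2^{\gamma t/2}$ exactly when $\varphi$ is satisfiable. Since $\gamma$ is rational, this comparison is made exactly by raising both sides to an integer power.

\subsection{Proofs of Theorem~\ref{thm:main} and Corollary~\ref{cor:iff}}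

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (1) is Proposition~\ref{prop:hyp}. For (2), given $R$, fix $t$ with $\frac142^{\gamma t/2}\ge R$ and let $L=2\cdot9^t$. As $t$ and $L$ are constants, $I_{\varphi,t}$ is constructed in time polynomial in $n$. By \eqref{eq:gap}, an $R$-approximation for PCIP over $\mathcal A_L$ decides whether $\varphi$ is satisfiable. By Lemma~\ref{lem:pcip}, so does an $R$-approximation for CCIP over $\mathcal A_L$.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:iff}]
Suppose that the Conjecture holds with $f(\alpha)$ in place of $C\alpha$, at least for families satisfying (ii) with a finite $\beta$; the original form is the case $f(\alpha)=C\alpha$. Take $R=f(\alpha_0)$ and the $L$ given by Theorem~\ref{thm:main}(2). The family $\mathcal A_L$ satisfies (i) with $\alpha_0$ and (ii) with a finite $\beta$, so CCIP over $\mathcal A_L$ has a polynomial-time $R$-approximation, and $\mathrm P=\mathrm{NP}$.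

Conversely, let $\mathrm P=\mathrm{NP}$. Deciding whether a CCIP has a feasible solution of cost at most a given bound that agrees with prescribed values on some of the variables is a problem in $\mathrm{NP}$, hence in $\mathrm P$. Scale the costs to integers, find $\mathrm{OPT}$ by binary search between $0$ and $c^T\mathbf 1$, and fix the variables one at a time while keeping a solution of cost $\mathrm{OPT}$ available. This solves every CCIP exactly, so the Conjecture holds with $C=1$.
\end{proof}

\subsection{Proof of Theorem~\ref{thm:supp}(a)--(c)}

\emph{Part \textup{(a)}.} Dinur, Guruswami, Khot and Regev \cite{DGKR} proved that for all $k\ge3$ and $\varepsilon'>0$, minimum vertex cover in $k$-uniform hypergraphs is $\mathrm{NP}$-hard to approximate within $k-1-\varepsilon'$. Hardness for a factor implies hardness for every smaller factor, so we may assume $0<\varepsilon<1$. Put $R=k-1-\varepsilon$. The quotient $L/\bigl((1-\eta)^2(L-k+1)\bigr)$ tends to $1$ as $L\to\infty$ and $\eta\to0$, so we can fix $L\ge k$ and a rational $\eta$ with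
\[
R\cdot\frac L{(1-\eta)^2(L-k+1)}\le k-1-\frac\varepsilon2 .
\]
Given a $k$-uniform $H$ with unit weights, build $I$ by Proposition~\ref{prop:red}, in polynomial time since $L$ and $\eta$ are constants, and convert it to a CCIP by Lemma~\ref{lem:pcip}. An $R$-approximation returns a solution of cost $\kappa\le R\cdot\mathrm{OPT}(I)\le RL\,\tau(H)$, and Proposition~\ref{prop:red}(d) turns it into a vertex cover of size at most $(k-1-\frac\varepsilon2)\tau(H)$.

\emph{Part \textup{(b)}.} Let $H$ be the complete $k$-uniform hypergraph on $k^2$ vertices with unit weights, and take $L=k^2$ and $\eta=1/k$. By Proposition~\ref{prop:red}(b), every row of $I$ is covered by at least $k$ columns, so $x\equiv1/k$ is feasible for the LP. By (c) all columns together cost $L|V|=k^4$, so the LP value is at most $k^3$. A set of vertices is a cover exactly when it omits fewer than $k$ vertices, so $\tau(H)=k^2-k+1$, and (a) gives $\mathrm{OPT}(I)\ge(1-\frac1k)^2(k^2-k+1)^2$. Since $k^2-k+1\ge k^2(1-\frac1k)$, the ratio is at least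
\[
\Bigl(1-\frac1k\Bigr)^2\cdot\frac{k^4(1-\frac1k)^2}{k^3}=k\Bigl(1-\frac1k\Bigr)^4\ge k-4
\]
by Bernoulli's inequality. All families $\mathcal A_{k^2}$ satisfy (i) with the same $\alpha_0$, while any $\beta$ valid for $\mathcal A_{k^2}$ is at least $k-4$.

\emph{Part \textup{(c)}.} The first statement is contained in Definition~\ref{def:system} and Proposition~\ref{prop:hyp}. For a formula $\varphi$ of large size $n$ let $t=\lceil\log\log n\rceil$, so $\log n\le2^t\le2\log n$, and $k=9^t$ and $L=2k$ are bounded by a fixed power of $\log n$. The hypergraph of Lemma~\ref{lem:hvc} is built in time $n^{O(t)}2^{O(2^t)}=n^{O(\log\log n)}$. Hence $\log M\le\operatorname{polylog}n$, and $(4M^L)^{L^2}=2^{\operatorname{polylog}n}$. So $I_{\varphi,t}$ and its CCIP form are built in time $2^{\operatorname{polylog}n}$, and the CCIP has length $N\le2^{(\log n)^a}$ for a constant $a$ and all large $n$. Fix $0<\delta<\gamma/(2a)$. Then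
\[
(\log N)^\delta\le(\log n)^{a\delta}\le\tfrac14(\log n)^{\gamma/2}\le\tfrac142^{\gamma t/2}
\]
for all large $n$. By \eqref{eq:gap}, a $(\log N)^\delta$-approximation running in time polynomial in $N$ decides the satisfiability of $\varphi$ in time $2^{\operatorname{polylog}n}$; the finitely many short formulas are decided by exhaustive search. Every language in $\mathrm{NP}$ reduces to 3SAT in polynomial time, so $\mathrm{NP}\subseteq\mathrm{DTIME}(2^{\operatorname{polylog}n})$. \qed

\section{A logarithmic approximation for every CCIP}\label{sec:log}

We prove Theorem~\ref{thm:supp}(d). Since $m\le N$, it shows that the hardness in part (c) cannot be raised beyond the order of $\log N$.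

The natural relaxation of a CCIP is too weak to round. Take one row of demand $b\ge2$ and two columns with supplies $b-1,b$ and costs $0,1$. Then $\mathrm{OPT}=1$, but $x=(1,1/b)$ costs $1/b$. The remedy is to account for the demand that remains after a set $F$ of columns is taken, and to cap each supply at that residual demand.

\emph{Normalization.} Scale so that supplies, demands and costs are integers. If $x=\mathbf 1$ is infeasible, the instance is infeasible. If the columns of cost zero are feasible, select them. In the remaining case $m\ge1$ and $1\le\mathrm{OPT}\le c^T\mathbf 1$. Put $\lambda=2\lceil\log(8m)\rceil\ge2\ln(8m)$.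

\emph{Knapsack-cover inequalities.} For a set $F$ of columns and a row $i$ let $D_i(F)=b_i-\sum_{j\in F}A_{ij}s_j$. If $D_i(F)>0$, every feasible $x\in\{0,1\}^n$ satisfies
\begin{equation}\label{eq:kc}
\sum_{j\notin F}\min\bigl(A_{ij}s_j,D_i(F)\bigr)x_j\ge D_i(F).
\end{equation}
Indeed, either a selected $j\notin F$ has $A_{ij}s_j\ge D_i(F)$ and contributes $D_i(F)$ alone, or the left side is the supply selected outside $F$, which is at least $b_i$ minus the total supply of $F$. In the example, $F=\{1\}$ gives $x_2\ge1$. For $G>0$ let $P_G$ be the polytope of all $x\in[0,1]^n$ with $c^Tx\le G$ that satisfy \eqref{eq:kc} for all $F$ and $i$ with $D_i(F)>0$. If $G\ge\mathrm{OPT}$, an optimal solution lies in $P_G$.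

There are exponentially many inequalities \eqref{eq:kc}, but to round a given point $x$ we need them for a single set $F$, which depends on $x$. So each point is either cut off by a valid inequality or rounded.

\begin{lemma}\label{lem:roc}
Let $G\ge1$ be an integer. Given a rational $x\in\mathbb Q^n$, one can find in polynomial time either one of the defining inequalities of $P_G$ that $x$ violates, or a feasible solution of cost at most $3\lambda G$.
\end{lemma}

\begin{proof}
If $x$ violates $0\le x\le1$ or $c^Tx\le G$, return such an inequality. Otherwise let $F=\{j:x_j\ge1/\lambda\}$, and if $x$ violates \eqref{eq:kc} for this $F$ and some row, return that inequality. In the remaining case we round. Let $\mathcal R$ be the set of rows with $D_i(F)>0$; the other rows are satisfied by $F$. For $i\in\mathcal R$ and $j\notin F$ put $a_{ij}=\min(A_{ij}s_j,D_i(F))/D_i(F)\in[0,1]$, so that $\sum_{j\notin F}a_{ij}x_j\ge1$. Let $X_j$ $(j\notin F)$ be independent bits with $\Pr[X_j=1]=\lambda x_j<1$, and consider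
\[
\Psi=\frac1{2\lambda G}\sum_{j\notin F}c_jX_j+\sum_{i\in\mathcal R}2\prod_{j\notin F}\Bigl(1-\frac{a_{ij}X_j}2\Bigr).
\]
The first term penalizes a high cost; the $i$th product will be at least $\frac12$ when row $i$ is not satisfied. By independence, $c^Tx\le G$ and $1-\theta\le e^{-\theta}$,
\[
\mathbb E\Psi\le\frac12+\sum_{i\in\mathcal R}2\prod_{j\notin F}\Bigl(1-\frac{\lambda a_{ij}x_j}2\Bigr)\le\frac12+2me^{-\lambda/2}\le\frac12+\frac{2m}{8m}=\frac34 .
\]
A conditional expectation of $\Psi$ is obtained by substituting the fixed bits and replacing each free $X_j$ by $\lambda x_j$, so we find bits with $\Psi<1$ in polynomial time. All terms of $\Psi$ are nonnegative, so each is less than $1$. The first gives $\sum_{j\notin F}c_jX_j\le2\lambda G$. For $i\in\mathcal R$ use $2^{-a}\le1-\frac a2$ on $[0,1]$, which holds because the convex function $2^{-a}$ lies below its chord: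
\[
2^{-\sum_ja_{ij}X_j}\le\prod_{j\notin F}\Bigl(1-\frac{a_{ij}X_j}2\Bigr)<\frac12 .
\]
Hence $\sum_ja_{ij}X_j>1$, and $\sum_{j\notin F}A_{ij}s_jX_j\ge D_i(F)\sum_ja_{ij}X_j>D_i(F)$. So $F\cup\{j:X_j=1\}$ is feasible. Since $c(F)\le\lambda c^Tx\le\lambda G$, its cost is at most $3\lambda G$.
\end{proof}

We recall the ellipsoid method of Gr\"otschel, Lov\'asz and Schrijver \cite{GLS}. Let a polytope in $\mathbb R^n$ be given by inequalities of bounded encoding length, and let a \emph{separation oracle} be available that, for a rational point, either confirms membership or returns a violated valid inequality. Then a point of the polytope is found, or its emptiness is decided, in time polynomial in $n$, this length and the length of the oracle answers. Each defining inequality of $P_G$ has length polynomial in the input and in $\log G$.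

\begin{proof}[Proof of Theorem~\ref{thm:supp}(d)]
For $G=1,2,4,\dots$ up to the first power of two that is at least $c^T\mathbf 1$, run the ellipsoid method on $P_G$, answer each query by Lemma~\ref{lem:roc}, and stop as soon as the lemma returns a feasible solution. If the method ends with a point, submit it to the lemma as well. As long as no solution is returned, every answer is a violated defining inequality of $P_G$, so the run coincides with a run for a correct separation oracle and ends in polynomial time. If $P_G\ne\emptyset$, such a run arrives at a point of $P_G$, where no defining inequality is violated, so the lemma must return a solution by then. The smallest power of two with $G\ge\mathrm{OPT}$ is among those tried and satisfies $G<2\,\mathrm{OPT}$, because $\mathrm{OPT}\ge1$. For it we obtain a feasible solution of cost at most $3\lambda G<6\lambda\,\mathrm{OPT}$. The number of values of $G$ is polynomial, and the cheapest solution found is an $O(1+\log m)$-approximation.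
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Approximating Column-Restricted Covering IPs},\\
\texttt{https://www.math.mcgill.ca/vetta/Workshop2010/konemann.pdf}

\bibitem{ALMSS}
Arora, Lund, Motwani, Sudan and Szegedy, 1998 (the PCP theorem).

\bibitem{CGKS}
Chan, Grant, K\"onemann and Sharpe (quasi-uniform sampling).

\bibitem{DGKR}
Dinur, Guruswami, Khot and Regev, \emph{A new multilayered PCP and the hardness of hypergraph vertex cover}, SIAM J. Comput., 2005.

\bibitem{Feige}
Feige, 1998.

\bibitem{GLS}
Gr\"otschel, Lov\'asz and Schrijver (the ellipsoid method).

\bibitem{Raz}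
Raz, 1998 (the parallel repetition theorem).

\bibitem{Var}
Varadarajan (quasi-uniform sampling).

\end{thebibliography}
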